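# Pairwise comparable words over $\{0,1,*\}$: more than any power of the length

## 1. Chains of words have at most $l+1$ members

Think of a word over the alphabet $\overline F_2=\{0,1,*\}$ as a $0/1$ vector in which some entries have been left blank; the star is the blank. We compare two words only at positions where both entries are filled in.

**Definition (comparable words).** Let $x=x_1\cdots x_l$ and $y=y_1\cdots y_l$ be words in $\overline F_2^{\,l}$. Order the letters by $0<1$; the letter $*$ is not compared with anything. We write $x\to y$ if there is at least one position $r$ with $x_r=0$, $y_r=1$, and there is no position $s$ with $x_s=1$, $y_s=0$. The words are *comparable* if $x\to y$ or $y\to x$.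

So comparable words differ in at least one filled position, and all such positions point the same way. For example, $01*\to 1{*}0$ because of position 1, the only position where both are filled. The words $01$ and $10$ are not comparable, since their two positions point in opposite ways. The words $0*$ and $*1$ are not comparable either, since no position is filled in both. A word is never comparable with itself.

The relation $\to$ looks like an order, but it need not be transitive. Suppose first that it is. Call a set of pairwise comparable words a *chain* if its members can be listed as $v_1,\dots,v_N$ with $v_i\to v_j$ whenever $i<j$.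

**Proposition 1.** The largest chain in $\overline F_2^{\,l}$ has exactly $l+1$ members.

*Proof.* For the lower bound take the words $1^i0^{l-i}$, $0\le i\le l$. If $i<j$, then $1^i0^{l-i}$ and $1^j0^{l-j}$ differ exactly at positions $i+1,\dots,j$, where the first has $0$ and the second has $1$.

For the upper bound let $v_1,\dots,v_N$ be a chain. For each $i<N$ choose a position $r_i$ at which $v_i$ has $0$ and $v_{i+1}$ has $1$. We claim that the $r_i$ are distinct. Suppose $r_i=r_j=r$ with $i<j$. At position $r$ the word $v_{i+1}$ has $1$ and the word $v_j$ has $0$. If $j=i+1$ this is one word with two letters at the same place, which is impossible. If $j>i+1$, then $v_{i+1}\to v_j$, although at position $r$ the letters are $1$ and $0$, which the definition forbids. So $N-1\le l$. $\square$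

For chains, then, the answer is linear in $l$. What changes if we keep "pairwise comparable" and drop "chain"?

## 2. The maximum over all families, small lengths, and the theorems

For $l\ge1$ let $t(l)$ be the maximum size of a set of pairwise comparable words in $\overline F_2^{\,l}$. By Proposition 1, $t(l)\ge l+1$. Appending a letter $*$ to every word changes no comparison, so $t$ is nondecreasing.

*Length 1.* The word $*$ is comparable with nothing, so $t(1)=2$, attained by $\{0,1\}$.

*Length 2.* Suppose a family of pairwise comparable words is not a chain. Then it contains a *cyclic triangle* $a\to b\to c\to a$: otherwise $u\to v\to w$ always forces $u\to w$, the relation is a linear order, and the family is a chain. In a cyclic triangle, each of the three relations $a\to b$, $b\to c$, $c\to a$ needs a position with letters $0,1$ in that order, and no position can serve two of them. Indeed, serving $a\to b$ and $b\to c$ together would require $b$ to have both $1$ and $0$ there, and the other two cases are the same by rotation. So a family that is not a chain needs length at least 3. Hence for $l=2$ every family is a chain, and $t(2)=3$.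

*Length 3.* Here the chain bound $4$ is beaten. Take
$$000,\quad 111,\quad 01*,\quad 1{*}0,\quad {*}01 .$$
The last three form a cyclic triangle $01*\to1{*}0\to{*}01\to01*$, by positions $1,3,2$ respectively; each two of them share only that one filled position. Each of the three contains a $1$, so $000$ points to it, and each contains a $0$, so it points to $111$. Also $000\to111$. So $t(3)\ge5$.

The following results are quoted with the problem, whose source is "Combinatorial Problems Motivated By Comma-Free Codes" (https://keldysh.ru/papers/2003/source/article/golomb4.pdf): $t(1)=2$, $t(2)=3$, $t(3)=5$, $t(4)=6$, $t(5)=8$; for every $l\ge3$, $t(l)\le t(l-1)+t(\lfloor (l-1)/2\rfloor)$; and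
$$t(l)<l^{\frac12\log_2 l}\qquad(l\ge 8). \tag{1}$$
Moreover $t(h^2+h+1)\ge h(h^2+h+1)+2$ for $h=1,2,\dots$ (Collins, Shor and Stembridge). With $l=h^2+h+1$ we have $h\sim\sqrt l$, so the last bound has order $l^{3/2}$.

The main open problem stated there asks: *is there a constant $c$, $c\ge 3/2$, such that $t(l)=O(l^c)$ as $l\to\infty$?* The answer is no. We shall prove three statements.

**Theorem 1.** Let $w\ge2$, $k\ge1$ be integers with $\tfrac12wk(k-1)\le2^w-1$. Then
$$t\big(2^{2k(w+1)}\big)\ \ge\ 2^{wk(k+1)/2}.$$

**Theorem 2.** For every constant $c$, $t(l)$ is not $O(l^c)$.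

**Theorem 3.** As $l\to\infty$, with $L=\log_2l$,
$$\Big(\tfrac1{16}-o(1)\Big)\frac{L^2}{\log_2L}\ \le\ \log_2t(l)\ <\ \tfrac12L^2 .$$
In particular $\log t(l)/\log l\to\infty$ and $\log t(l)=(\log l)^{2-o(1)}$.

The upper bound in Theorem 3 is the quoted bound (1). The rest we prove. The only textbook fact used about polynomials is that two distinct polynomials of degree $\le s$ over a field agree in at most $s$ points. We also use that for every prime power $q$ there is a field $\mathbb F_q$ with $q$ elements.

## 3. Words as covers of a tournament

To construct many comparable words we first forget the words and choose the relation $\to$. A *tournament* on a finite set $V$ chooses, for every two distinct $u,v\in V$, exactly one of $u\to v$, $v\to u$; the chosen relation is called an *arc*.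

**Definition (cover).** A *cover* of a tournament $T$ on $V$ is a family of pairs $(A,B)$ of subsets of $V$ such that

* $a\to b$ in $T$ for all $a\in A$, $b\in B$ (so $A\cap B=\emptyset$), and
* every arc $u\to v$ of $T$ has $u\in A$, $v\in B$ for some pair of the family.

Let $\kappa(T)$ be the least size of a cover.

A pair $(A,B)$ is a rectangle $A\times B$ consisting entirely of arcs; rectangles may overlap. Two examples. The cyclic triangle has $\kappa=3$: no two of its vertices have a common out-neighbor and each vertex has one out-neighbor, so a rectangle covers at most one arc. The linear order on $N$ vertices $v_1\to\dots\to v_N$ has a cover with $N-1$ pairs, namely $(\{v_1,\dots,v_i\},\{v_{i+1},\dots,v_N\})$ for $1\le i<N$.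

**Lemma 1.** If $T$ is a tournament on $V$ and $\kappa(T)\le l$, then $t(l)\ge|V|$.

*Proof.* Take a cover $(A_1,B_1),\dots,(A_l,B_l)$, padded with pairs of empty sets if necessary. Give $v\in V$ the word whose $i$-th letter is $0$ if $v\in A_i$, $1$ if $v\in B_i$, and $*$ otherwise; this makes sense because $A_i\cap B_i=\emptyset$. Let $u\to v$ in $T$. Some $i$ has $u\in A_i$, $v\in B_i$, so at position $i$ the letters are $0$ for $u$ and $1$ for $v$. If at some position $j$ the letters were $1$ for $u$ and $0$ for $v$, then $v\in A_j$ and $u\in B_j$, so $v\to u$ in $T$, a contradiction. Hence the two words are comparable, and in particular distinct. So we have $|V|$ pairwise comparable words. $\square$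

The converse also holds, though we do not need it. Pairwise comparable words of length $l$ form a tournament under $\to$, and the sets $A_i$, $B_i$ of words with $0$, respectively $1$, at position $i$ form a cover of size at most $l$. So nothing is lost: we want tournaments with many vertices and a small cover.

## 4. Lexicographic products never raise the exponent

A natural way to grow a tournament is to multiply. Let $T_1$ on $V_1$ and $T_2$ on $V_2$ be tournaments. On $V_1\times V_2$ let $(x,c)\to(y,d)$ if $c\to d$ in $T_2$, or if $c=d$ and $x\to y$ in $T_1$. The number of vertices is $|V_1||V_2|$. For a cover, lift the pairs of a cover of $T_2$, which handles all arcs with $c\ne d$, and then for each $c\in V_2$ use a separate copy of a cover of $T_1$. The cost is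
$$\kappa(T_2)+|V_2|\,\kappa(T_1).$$

The term $|V_2|\,\kappa(T_1)$ cannot be avoided. Suppose one pair $(A,B)$ covered an arc $(x,c)\to(y,c)$ and also an arc $(x',c')\to(y',c')$ with $c\ne c'$. Then $(x,c)\in A$ and $(y',c')\in B$ give $c\to c'$, while $(x',c')\in A$ and $(y,c)\in B$ give $c'\to c$, a contradiction. So each pair covers arcs inside at most one fiber $V_1\times\{c\}$, and the product $T$ satisfies $\kappa(T)\ge|V_2|\,\kappa(T_1)$.

This defeats the approach. If $|V_1|\le\kappa(T_1)^b$ with $b\ge1$ and $\kappa(T_1)\ge1$, then
$$|V_1||V_2|\le\kappa(T)\cdot\frac{|V_1|}{\kappa(T_1)}\le\kappa(T)\,\kappa(T_1)^{b-1}\le\kappa(T)^b .$$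
The exponent of the inner factor bounds the exponent of the product. Exchanging the roles of $T_1$ and $T_2$ gives the same statement with the roles exchanged.

The difficulty is in the test "$c=d$". A rectangle can certify it only by fixing the whole of $c$, so $T_1$ must be paid for once for every $c$.

## 5. Agreement in one coordinate as the switch

We keep the vertex set $V_1\times C$, where $C=V_2$, but change the rule that decides which tournament is followed. Pairs of vertices are split into *type 1* (follow $T_1$) and *type 2* (follow $T_2$). The rule must satisfy two demands. First, type 1 must force $x\ne y$ and type 2 must force $c\ne d$, or no direction is defined. Second, both types must be certifiable by few rectangles; the target is a cost of the form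
$$(\text{small})\cdot\kappa(T_1)+|C|\cdot(\text{small}),$$
a sum in which the size of $C$ no longer multiplies $\kappa(T_1)$.

Let the elements of $C$ be vectors $c=(c_1,\dots,c_n)\in\mathbb F_q^n$. The test "$c_i=d_i$ for a given $i$" is cheap: a rectangle has to fix only the value $\gamma=c_i=d_i$, for which there are $q$ choices, not $|C|$. So one is led to try: *type 1 if $x\ne y$ and $c_i=d_i$ for some $i$; type 2 otherwise.* The type 1 arcs are covered with $nq\,\kappa(T_1)$ rectangles. The type 2 arcs are the trouble, because now $x=y$ has to be certified. Suppose $c\to d$ in $T_2$ and $c,d$ agree somewhere. All the arcs $(x,c)\to(x,d)$, $x\in V_1$, are of type 2. If one rectangle contained those for $x$ and for $x'\ne x$, it would contain $(x,c)\to(x',d)$ and $(x',c)\to(x,d)$; these are of type 1, so $x\to x'$ and $x'\to x$ in $T_1$, a contradiction. So the cost is at least $|V_1|$, and we want to use $V_1$ far larger than $\kappa(T_1)$.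

The cure is to make $x$ speak through coordinates too. Write the elements of $V_1$ as binary strings $x=(x_1,\dots,x_n)$, and ask that $x$ and $y$ differ *at a coordinate where $c$ and $d$ agree*:
$$\text{type 1:}\quad\text{there is } i \text{ with } c_i=d_i \text{ and } x_i\ne y_i. \tag{2}$$
A rectangle certifies (2) by fixing $i$, the common value $c_i=d_i=\gamma$, and the bit $x_i$. It certifies the negation of (2) by fixing $c$, the agreement set $Z$ of $c$ and $d$, and the common restriction of $x$ and $y$ to $Z$. The second certificate is cheap if agreement sets are small, and this is what low-degree polynomials provide.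

A small instance: $q=3$, $n=2$, with $C$ the evaluation vectors at the points $0,1$ of the polynomials of degree $\le1$ over $\mathbb F_3$. Let $c=(0,2)$, from $2X$, and $d=(0,1)$, from $X$. They agree at coordinate 1 only. With $x=01$, $y=11$ the pair is of type 1, since $x_1\ne y_1$. With $x=01$, $y=00$ the pair is of type 2, although $x\neq y$: the strings agree on the agreement set $\{1\}$.

**Lemma 2.** Let $q$ be a prime power and $0\le s<n\le q-1$. Let $T_1$ be a tournament on a set $V_1$ with $|V_1|\le2^n$. Then there is a tournament $T$ on a set of size $|V_1|\,q^{s+1}$ with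
$$\kappa(T)\le2q^2\,\kappa(T_1)+2^sq^{2s+1}.$$

*Proof.*

**Step 1: the vertex set.** This step sets up coordinates so that agreement sets are small. Since $|V_1|\le2^n$, identify $V_1$ with a set of distinct strings in $\{0,1\}^n$. Fix $n$ distinct elements of $\mathbb F_q$ (possible as $n\le q-1$), and let $C\subset\mathbb F_q^n$ be the set of evaluation vectors at these points of the $q^{s+1}$ polynomials of degree $\le s$. Two distinct polynomials of degree $\le s$ agree in at most $s$ points. Since $s<n$, they have distinct evaluation vectors, so $|C|=q^{s+1}$, and for distinct $c,d\in C$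
$$|\{i:c_i=d_i\}|\le s. \tag{3}$$
Let $T_2$ be any tournament on $C$, for instance a linear order.

**Step 2: the tournament.** This step checks that rule (2) defines a direction for every pair. Let $(x,c)\ne(y,d)$ in $V_1\times C$. The pair is of type 1 if (2) holds and of type 2 otherwise. Condition (2) does not change if the two elements are exchanged, so the type depends on the unordered pair only.

If the pair is of type 1, then $x\ne y$, and we put $(x,c)\to(y,d)$ iff $x\to y$ in $T_1$. If it is of type 2, then $c\ne d$: if $c=d$, the failure of (2) would give $x_i=y_i$ for all $i$, so $x=y$ and the two elements would coincide. We put $(x,c)\to(y,d)$ iff $c\to d$ in $T_2$. So $T$ is a tournament on $|V_1|q^{s+1}$ vertices.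

**Step 3: covering the type 1 arcs.** Here we want to pay for $T_1$ only about $nq$ times. Let $\mathcal F_1$ be a cover of $T_1$ of size $\kappa(T_1)$. For $i\in\{1,\dots,n\}$, $\gamma\in\mathbb F_q$, $\varepsilon\in\{0,1\}$ and $(A,B)\in\mathcal F_1$ take the pair of sets
$$\{(x,c):x\in A,\ c_i=\gamma,\ x_i=\varepsilon\},\qquad\{(y,d):y\in B,\ d_i=\gamma,\ y_i=1-\varepsilon\}.$$
It is allowed in a cover: if $(x,c)$ is in the first set and $(y,d)$ in the second, then $c_i=d_i$ and $x_i\ne y_i$, so their pair is of type 1; and $x\to y$ in $T_1$ because $x\in A$, $y\in B$; so $(x,c)\to(y,d)$.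

Every type 1 arc $(x,c)\to(y,d)$ is covered: choose $i$ as in (2), put $\gamma=c_i=d_i$ and $\varepsilon=x_i$, so that $y_i=1-\varepsilon$, and choose $(A,B)\in\mathcal F_1$ with $x\in A$, $y\in B$, which exists because $x\to y$ in $T_1$. The number of pairs used is
$$2nq\,\kappa(T_1)\le2q^2\,\kappa(T_1). \tag{4}$$

**Step 4: covering the type 2 arcs.** Here we want a cost that does not involve $T_1$ at all. For $c\in C$, $Z\subset\{1,\dots,n\}$ with $|Z|\le s$, and $\xi\in\{0,1\}^Z$ take
$$\{(x,c):x|_Z=\xi\},\qquad\{(y,d):c\to d\text{ in }T_2,\ \{i:c_i=d_i\}=Z,\ y|_Z=\xi\},$$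
where $c$ is fixed, so only $x$ varies in the first set, while $y$ and $d$ vary in the second. It is allowed: if $(x,c)$ is in the first set and $(y,d)$ in the second, then $c$ and $d$ agree exactly on $Z$, and there $x$ and $y$ agree, so (2) fails and the pair is of type 2; since $c\to d$ in $T_2$, we get $(x,c)\to(y,d)$.

Every type 2 arc $(x,c)\to(y,d)$ is covered: let $Z=\{i:c_i=d_i\}$. Since $c\ne d$, (3) gives $|Z|\le s$. Since (2) fails, $x|_Z=y|_Z$; call it $\xi$. And $c\to d$ in $T_2$ by the definition of $T$. So the arc lies in the pair with these $c,Z,\xi$.

**Step 5: counting the type 2 pairs.** This step puts the count in the form stated. There are $q^{s+1}$ choices of $c$, and for each size $j\le s$ there are $\binom nj$ sets $Z$ and $2^j$ strings $\xi$. So the number of pairs is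
$$q^{s+1}\sum_{j=0}^s\binom nj2^j. \tag{5}$$
Now $\binom nj2^j\le\frac{(2n)^j}{j!}\le\binom sj(2n)^j$, because $\binom sj\ge1\ge\frac1{j!}$ for $0\le j\le s$. By the binomial theorem (5) is at most
$$q^{s+1}\sum_{j=0}^s\binom sj(2n)^j=q^{s+1}(1+2n)^s\le q^{s+1}(2q)^s=2^sq^{2s+1},$$
where we used $1+2n\le2q-1$. Adding (4) gives the lemma. $\square$

## 6. Degree one: $q^3$ vertices and about $q^2\log q$ rectangles

Let us see one application of the construction, with the exact counts (4) and (5) in place of the cruder final bound. Take $q=2^w$ with $w\ge2$, $T_1$ the linear order on $q$ vertices, so $\kappa(T_1)\le q-1$, and $n=w$, $s=1$. The hypotheses hold: $|V_1|=2^w=2^n$ and $1<w\le2^w-1$. The new tournament has $q\cdot q^2=q^3$ vertices, and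
$$\kappa(T)\le2wq(q-1)+q^2(1+2w)\le(4w+1)q^2 .$$
By Lemma 1, $t\big((4w+1)4^w\big)\ge8^w$. The quotient $2^w/(4w+1)$ of size to length is unbounded, so this already beats every linear bound. For $w=5$ it reads $t(21504)\ge32768$, while a chain has at most $21505$ members. The exponent $\log(8^w)/\log((4w+1)4^w)$ tends to $\tfrac32$.

To go beyond a fixed exponent we iterate Lemma 2, and must decide which degree $s$ to use at each step. With the same $s\ge1$ at all $k$ steps, starting from one vertex (where $\kappa=0$), we get $q^{(s+1)k}$ vertices. The bound from the lemma is $2^sq^{2s+1}$ after the first step and gains at least a factor $2q^2$ at each later step, so it is at least $q^{2s+1+2(k-1)}$. Since $2s+1+2(k-1)>2k$, the exponent that this bound certifies is below $\frac{s+1}2$ for every $k$. So the degree has to grow.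

How fast may it grow? If the cover at stage $j$ has size about $(4q^2)^j$, the first term in Lemma 2 is $2q^2(4q^2)^j$, and the second term $2^sq^{2s+1}$ stays below it for $s=j$. So at stage $j$ we can multiply the number of vertices by $q^{j+1}$, while the bound on the cover is multiplied only by $4q^2$.

## 7. Raising the degree at each step: proof of Theorem 1

Let $w\ge2$, $k\ge1$ with $\frac12wk(k-1)\le2^w-1$. Put $q=2^w$, $n=q-1$. We construct tournaments $T_0,\dots,T_k$ on sets $V_0,\dots,V_k$ with
$$|V_j|=q^{j(j+1)/2},\qquad\kappa(T_j)\le(4q^2)^j. \tag{6}$$

**Step 1: the start.** For $j=0$ take one vertex. There are no arcs, so $\kappa(T_0)=0\le1$, and (6) holds.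

**Step 2: Lemma 2 is applicable.** Suppose $T_j$ satisfies (6), with $0\le j\le k-1$. We want to apply Lemma 2 to it with $s=j$, and check the hypotheses.

The vertices must fit into $\{0,1\}^n$. Since $j+1\le k$ and $j\le k-1$,
$$|V_j|=2^{wj(j+1)/2}\le2^{wk(k-1)/2}\le2^{2^w-1}=2^n .$$
This is where the assumption of the theorem is used.

The degree must be below $n$, that is, $j<q-1$. If $k=1$, then $j=0<3\le q-1$. If $k\ge2$, then, using $w\ge2$,
$$q-1\ge\tfrac12wk(k-1)\ge k(k-1)\ge k>j .$$
Finally $n=q-1\le q-1$, and $q=2^w$ is a prime power.

**Step 3: the new parameters.** This step shows that (6) passes from $j$ to $j+1$. Lemma 2 gives a tournament $T_{j+1}$ with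
$$|V_{j+1}|=q^{j(j+1)/2}\,q^{j+1}=q^{(j+1)(j+2)/2}.$$
Since $2^jq^{2j+1}\le2q^2\cdot4^jq^{2j}=2q^2(4q^2)^j$,
$$\kappa(T_{j+1})\le2q^2(4q^2)^j+2^jq^{2j+1}\le2q^2(4q^2)^j+2q^2(4q^2)^j=(4q^2)^{j+1}.$$

**Step 4: back to words.** For $j=k$ we have $\kappa(T_k)\le(4q^2)^k=2^{2k(w+1)}$ and $|V_k|=q^{k(k+1)/2}=2^{wk(k+1)/2}$. Lemma 1 with $l=2^{2k(w+1)}$ gives Theorem 1. $\square$

A numerical instance: $w=7$, $k=6$ is allowed, since $\frac12\cdot7\cdot6\cdot5=105\le127$. The theorem gives $t(2^{96})\ge2^{147}$, and with $l=2^{96}$ we have $l^{3/2}=2^{144}$.

## 8. No power of $l$ suffices: proof of Theorem 2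

The purpose here is to let $w\to\infty$ with $k$ fixed: this gives lengths tending to infinity along which the exponent is about $\frac{k+1}4$.

It is enough to treat $c>0$, because $t(l)=O(l^c)$ with $c\le0$ would imply $t(l)=O(l^{c'})$ for every $c'>0$. Fix an integer $k\ge4c+4$. For all large $w$ the condition $\frac12wk(k-1)\le2^w-1$ holds, since the left side is linear in $w$. Put $l_w=2^{2k(w+1)}$. By Theorem 1,
$$t(l_w)\ge2^{wk(k+1)/2}=l_w^{\,\frac{k+1}4\cdot\frac w{w+1}},$$
because $\frac{wk(k+1)}2=2k(w+1)\cdot\frac{k+1}4\cdot\frac w{w+1}$. As $w\to\infty$ the exponent tends to $\frac{k+1}4\ge c+\frac54$, so it is at least $c+1$ for all large $w$. For these $w$ we get $t(l_w)/l_w^{\,c}\ge l_w\to\infty$. Hence $t(l)$ is not $O(l^c)$. As $c$ was arbitrary, no constant works, and in particular none with $c\ge\frac32$. $\square$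

## 9. Letting $k$ grow with $l$: proof of Theorem 3

Now $l$ is given and we choose $w$ and $k$ as functions of $L=\log_2l$. The length constraint is $2k(w+1)\le L$. The lower bound for $\log_2 t(l)$ is then $\frac12wk(k+1)$, and with $k\approx\frac L{2w}$ this is about $\frac{L^2}{8w}$, so we want $w$ small. The hypothesis of Theorem 1 limits how small: it needs $2^w$ to be at least of the order $\frac{L^2}{8w}$, which suggests $w\approx2\log_2L$.

**Step 1: the choice is admissible.** Let $L$ be large, and put $w=\lceil2\log_2L\rceil$ and $k=\lfloor L/(2(w+1))\rfloor$. Since $w$ grows only like $\log_2L$, we have $w\ge2$ and $k\ge1$ for large $L$. Using $k(k-1)\le k^2\le\frac{L^2}{4(w+1)^2}$,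
$$\tfrac12wk(k-1)\le\frac{wL^2}{8(w+1)^2}\le\frac{L^2}{8w}\le L^2-1\le2^w-1 .$$
The last inequality holds because $2^w\ge2^{2\log_2L}=L^2$. So Theorem 1 applies.

**Step 2: the lower bound.** This step converts Theorem 1 into a bound for the given $l$. We have $2^{2k(w+1)}\le2^L=l$, and $t$ is nondecreasing. With $k+1\ge\frac L{2(w+1)}$ and $k\ge\frac L{2(w+1)}-1$, where the latter is positive for large $L$,
$$\log_2t(l)\ge\frac{wk(k+1)}2\ge\frac w2\cdot\frac L{2(w+1)}\Big(\frac L{2(w+1)}-1\Big)=\frac{wL^2}{8(w+1)^2}\Big(1-\frac{2(w+1)}L\Big).$$
As $L\to\infty$ we have $w\sim2\log_2L$, so $\frac w{(w+1)^2}\sim\frac1w\sim\frac1{2\log_2L}$ and $\frac{2(w+1)}L\to0$. The right side is therefore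
$$(1-o(1))\frac{L^2}{8w}=\Big(\tfrac1{16}-o(1)\Big)\frac{L^2}{\log_2L}.$$

**Step 3: the upper bound and the consequences.** For $l\ge8$, taking logarithms in the quoted bound (1) gives $\log_2t(l)<\frac12L^2$. Dividing the lower bound by $L$ gives
$$\frac{\log t(l)}{\log l}=\frac{\log_2t(l)}L\ge\Big(\tfrac1{16}-o(1)\Big)\frac L{\log_2L}\to\infty .$$
For the last claim, write $\log_2t(l)=L^{a(l)}$. The upper bound gives $a(l)<2$, and the lower bound gives
$$a(l)\ge2-\frac{\log_2\log_2L+O(1)}{\log_2L}\to2 .$$
Changing the base of the logarithm multiplies both $\log t(l)$ and $\log l$ by a constant; this changes the exponent by $O(1/\log L)$. For natural logarithms, for instance, the upper bound reads $\ln t(l)<\frac{1}{2\ln2}(\ln l)^2<(\ln l)^2$, so the exponent is again below $2$. Hence $\log t(l)=(\log l)^{2-o(1)}$. $\square$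

Written as powers of $l$, Theorem 3 says
$$l^{\,(\frac1{16}-o(1))\log_2l/\log_2\log_2l}\ \le\ t(l)\ <\ l^{\frac12\log_2l}.$$
So the exponent in the quoted upper bound is correct up to a factor $O(\log\log l)$. The argument above does not close this factor.
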